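\title{Failure of the cluster value theorem on a renorming of $\ell_2$}

\begin{abstract}
Let $f$ be a bounded holomorphic function on the open unit ball of a complex Banach space $X$, and let $z^{**}$ be a point of the closed unit ball of $X^{**}$. One can compare the limits of $f$ along nets tending weak-star to $z^{**}$ with the values $\varphi(f)$ at the characters $\varphi$ of $\mathcal H^\infty(B_X)$ lying over $z^{**}$. For $X=\mathbb C$ the two sets coincide by I.~J.~Schark's cluster value theorem. We show that they can differ in infinite dimensions: there are a space $X$ isomorphic to $\ell_2$ and a continuous $2$-homogeneous polynomial for which, at $z^{**}=0$, the first set is the disc of radius $4/5$ and the second contains the disc of radius $2/\sqrt5$. The failure persists at boundary points of suitable spaces and in subalgebras. For $m$-homogeneous polynomials on separable reflexive spaces with the approximation property, the radius of the second set is at most $2^m$ times that of the first, and this constant is asymptotically sharp.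
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are complex. Let $X$ be a Banach space with open unit ball $B_X$, and let $\mathcal H^\infty(B_X)$ be the Banach algebra of bounded holomorphic functions $f\colon B_X\to\mathbb C$ with the norm $\|f\|=\sup_{B_X}|f|$. Its spectrum $\mathcal M_X$ is the set of \emph{characters}, that is, of nonzero multiplicative linear functionals on $\mathcal H^\infty(B_X)$, with the weak-star topology. It is compact and contains the evaluations $\delta(x)\colon f\mapsto f(x)$, $x\in B_X$. The functionals $x^*\in X^*$, restricted to $B_X$, belong to $\mathcal H^\infty(B_X)$, and $|\varphi(x^*)|\le\|x^*\|$ for every character $\varphi$. So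
\[
\Pi\colon\mathcal M_X\to\overline{B_{X^{**}}},\qquad \Pi(\varphi)=\varphi|_{X^*},
\]
is well defined and weak-star continuous, and $\Pi(\delta(x))=x$, where $X$ is identified with its canonical image in $X^{**}$. We say that $\varphi$ \emph{lies over} $\Pi(\varphi)$. For $f\in\mathcal H^\infty(B_X)$ and $z^{**}\in\overline{B_{X^{**}}}$ put
\begin{align*}
\operatorname{Cl}(f,z^{**})&=\{w\in\mathbb C:\ f(x_\gamma)\to w\text{ for some net }(x_\gamma)\subset B_X\text{ with }x_\gamma\to z^{**}\text{ weak-star}\},\\
\operatorname{Sp}(f,z^{**})&=\{\varphi(f):\ \varphi\in\mathcal M_X,\ \Pi(\varphi)=z^{**}\}.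
\end{align*}
Here $x_\gamma\to z^{**}$ weak-star means $x^*(x_\gamma)\to z^{**}(x^*)$ for all $x^*\in X^*$; for $z^{**}=0$ this is weak convergence to $0$ in $X$.

The first set, the \emph{cluster set}, records the values that $f$ nearly takes weak-star near $z^{**}$. The second records the values that the algebra assigns to $f$ at $z^{**}$. One inclusion always holds. If $x_\gamma\to z^{**}$ and $f(x_\gamma)\to w$, then every cluster point $\varphi$ of $(\delta(x_\gamma))$ in the compact space $\mathcal M_X$ lies over $z^{**}$ and has $\varphi(f)=w$; hence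
\begin{equation}\label{eq:incl}
\operatorname{Cl}(f,z^{**})\subseteq\operatorname{Sp}(f,z^{**}).
\end{equation}
By Goldstine's theorem $B_X$ is weak-star dense in $\overline{B_{X^{**}}}$, so the cluster set is nonempty, and $\Pi$ is onto. For $X=\mathbb C$, I.~J.~Schark's cluster value theorem states that equality holds in \eqref{eq:incl} for every $f\in\mathcal H^\infty(\mathbb D)$ and every point of $\overline{\mathbb D}$. The following question is posed in \cite{problems}.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be an infinite dimensional Banach space. Is $\operatorname{Cl}(f,z^{**})=\operatorname{Sp}(f,z^{**})$ for every $f\in\mathcal H^\infty(B_X)$ and every $z^{**}\in\overline{B_{X^{**}}}$?}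
\medskip

When equality holds we say that the cluster value theorem holds for $X$, $f$, $z^{**}$. The simplest cases suggest a positive answer. In the disc, at an interior point $c$, both sets equal $\{f(c)\}$, because $f-f(c)$ is $z-c$ times a bounded holomorphic function. If $f=c+x^*$ is affine, then on any $X$ both sets are nonempty and contained in $\{c+z^{**}(x^*)\}$, so they are equal. In infinite dimensions interior points are no longer trivial, but the first example again gives equality: for $P(x)=\sum_n x_n^2$ on $\ell_2$ and $|\zeta|\le1$, the points $(1-\frac1n)\zeta e_n$ tend weakly to $0$ and $P$ tends to $\zeta^2$ along them, so $\operatorname{Cl}(P,0)=\overline{\mathbb D}$, while $\operatorname{Sp}(P,0)\subseteq\overline{\mathbb D}$ since $\|P\|=1$. Equality at $0$ holds in fact for every homogeneous polynomial on a Hilbert space (Remark~\ref{rem:hilbert}). Nevertheless the answer is negative, and an equivalent norm on $\ell_2$ suffices.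

\begin{theorem}\label{thm:main}
There are a Banach space $X$ isomorphic to $\ell_2$ and a continuous $2$-homogeneous polynomial $q$ on $X$ with
\[
\operatorname{Cl}(q,0)=\{|w|\le 4/5\},\qquad \operatorname{Sp}(q,0)\supseteq\{|w|\le 2/\sqrt5\}.
\]
Since $2/\sqrt5>4/5$, the cluster value theorem fails for $X$, $q$, $0$.
\end{theorem}

By the affine case above, the degree $2$ is minimal. For a continuous $m$-homogeneous polynomial $P$, $m\ge1$, let $R_{\mathrm{cl}}(P)$ and $R_{\mathrm{sp}}(P)$ be the maximal moduli of elements of $\operatorname{Cl}(P,0)$ and $\operatorname{Sp}(P,0)$; the maxima exist by Lemma~\ref{lem:basic}.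

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Let $X$, $q$ be as in Theorem~\ref{thm:main} and let $Z$ be any Banach space. In $W=X\oplus_\infty Z$ the cluster value theorem fails for $\tilde q(x,z)=q(x)$ at every point $(0,z^{**})$, $z^{**}\in\overline{B_{Z^{**}}}$. If $Z\ne0$ and $\|z^{**}\|=1$, these are boundary points. Consequently every Banach space with a complemented subspace isomorphic to an infinite dimensional Hilbert space has an equivalent norm for which the theorem fails, at interior points and at suitably chosen boundary points.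
\item[(b)] The failure in Theorem~\ref{thm:main} persists when $\mathcal H^\infty(B_X)$ is replaced by any subalgebra containing $1$, $X^*$ and $q$, for example the algebra of uniformly continuous functions in $\mathcal H^\infty(B_X)$.
\item[(c)] If $X$ is infinite dimensional, separable and reflexive with the approximation property, then $R_{\mathrm{sp}}(P)\le2^mR_{\mathrm{cl}}(P)$ for every continuous $m$-homogeneous polynomial $P$ on $X$. Conversely, for each $m\ge3$ there are such an $X$, isomorphic to $L_m(0,\infty)$, and such a $P$ with $R_{\mathrm{sp}}(P)\ge1$ and $0<R_{\mathrm{cl}}(P)\le(\frac12+\frac\pi m)^{m-1}$. Hence the best constants $c_m$ in $R_{\mathrm{sp}}(P)\le c_mR_{\mathrm{cl}}(P)$ over this class of spaces satisfy $c_m\le2^m$ and $c_m^{1/m}\to2$.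
\end{enumerate}
\end{theorem}

The space $X$ has a large group of isometries whose invariant polynomials are the polynomials in one linear functional $\lambda$ and in $q$. The maximum principle in these two variables produces a character, and convexity of the ball keeps the cluster set small. Section~\ref{sec:model} shows this competition between analyticity and convexity in $\mathbb C^2$, together with the obstruction that forces the passage to infinite dimensions.

\section{Background}\label{sec:background}

We use the following standard facts.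

\begin{enumerate}
\item[(F1)] \emph{Polynomials.} A continuous $m$-homogeneous polynomial on $X$ is a function $P(x)=\hat P(x,\dots,x)$, where $\hat P$ is a bounded symmetric $m$-linear form. The polarization formula shows that $\hat P$ is determined by $P$; in particular, if $T$ is a bounded operator with $P\circ T=P$, then $\hat P(Tx_1,\dots,Tx_m)=\hat P(x_1,\dots,x_m)$. We write $x^k$ for an argument repeated $k$ times, so that $P(x+x')=\sum_k\binom mk\hat P(x^{m-k},x'^{\,k})$.
\item[(F2)] \emph{Holomorphy on lines.} A bounded function on $B_X$ is holomorphic (complex Fr\'echet differentiable) if and only if its restriction to $L\cap B_X$ is holomorphic for every complex affine line $L$.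
\item[(F3)] \emph{Taylor series.} Every $f\in\mathcal H^\infty(B_X)$ is the pointwise sum $\sum_{m\ge0}P_m$ of a unique series of continuous $m$-homogeneous polynomials. Since $P_m(x)=\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta}x)e^{-im\theta}\,d\theta$ on $B_X$, we have Cauchy's estimate $\sup_{B_X}|P_m|\le\|f\|$. The Taylor series of a product is the Cauchy product of the Taylor series.
\item[(F4)] \emph{Characters.} In a commutative unital Banach algebra every character $\varphi$ satisfies $\varphi(1)=1$ and $|\varphi(f)|\le\|f\|$, the set of characters is weak-star compact, and every proper ideal is contained in the kernel of a character.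
\item[(F5)] \emph{Ultrafilter limits.} If $\mathcal U$ is a nonprincipal ultrafilter on $\mathbb N$, every sequence in a compact Hausdorff space has a unique limit along $\mathcal U$. This limit commutes with continuous maps, does not depend on finitely many terms, and equals the ordinary limit when that exists. On bounded scalar sequences it is linear.
\end{enumerate}

\begin{lemma}\label{lem:basic}
Let $f\in\mathcal H^\infty(B_X)$ and $z^{**}\in\overline{B_{X^{**}}}$.
\begin{enumerate}
\item[(i)] $\operatorname{Cl}(f,z^{**})=\bigcap_U\overline{f(U\cap B_X)}$, where $U$ runs over the weak-star neighborhoods of $z^{**}$. Both $\operatorname{Cl}(f,z^{**})$ and $\operatorname{Sp}(f,z^{**})$ are compact.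
\item[(ii)] If $|w|<R$ for all $w\in\operatorname{Cl}(f,z^{**})$, then $|f|<R$ on $U\cap B_X$ for some such $U$.
\item[(iii)] If $P$ is a continuous $m$-homogeneous polynomial, $m\ge1$, then $\operatorname{Cl}(P,0)$ and $\operatorname{Sp}(P,0)$ are the closed discs centered at $0$ of radii $R_{\mathrm{cl}}(P)$ and $R_{\mathrm{sp}}(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A net tending to $z^{**}$ is eventually in each $U$, which gives ``$\subseteq$''. If $w$ lies in the intersection, choose for each pair $(U,\varepsilon)$ a point $x_{U,\varepsilon}\in U\cap B_X$ with $|f(x_{U,\varepsilon})-w|<\varepsilon$; this net shows that $w$ is a cluster value. So the cluster set is closed and bounded. The set $\operatorname{Sp}(f,z^{**})$ is the image of the compact set $\Pi^{-1}(z^{**})$ under the continuous map $\varphi\mapsto\varphi(f)$.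

(ii) The compact sets $\overline{f(U\cap B_X)}\cap\{|w|\ge R\}$ form a downward directed family with empty intersection, so one of them is empty.

(iii) Let $|\zeta|\le1$. If $x_\gamma\to0$ weakly and $P(x_\gamma)\to w$, then $\zeta x_\gamma\to0$ weakly and $P(\zeta x_\gamma)\to\zeta^mw$. If $\varphi$ lies over $0$, then $f\mapsto\varphi(f(\zeta\,\cdot))$ is a character, it sends $x^*$ to $\zeta\varphi(x^*)=0$, and it sends $P$ to $\zeta^m\varphi(P)$. So both sets are nonempty, compact and stable under multiplication by the elements of $\overline{\mathbb D}$.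
\end{proof}

\section{A model in $\mathbb C^2$}\label{sec:model}

Fix $0<\beta<\pi/2$ and let $K_0\subset\mathbb C^2$ be the convex hull of the compact set
\[
S_0=\{(\lambda,\lambda e^{i\alpha}h):\ |\lambda|=1,\ |\alpha|\le\beta,\ 0\le h\le1\}.
\]
On $S_0$ the argument of the second coordinate $y$ follows that of $\lambda$ up to an error $\beta$. We ask how large $y^2$ can be ``at $\lambda=0$'', and we find two different answers.

\subsection*{The answer from convexity}
To reach $\lambda=0$ inside $K_0$ one must average points with different $\lambda$, and their second coordinates then cancel in part. The cancellation is measured by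
\begin{equation}\label{eq:sigmadef}
\sigma(\omega)=\max\Bigl(0,\ \max_{|\alpha|\le\beta}\operatorname{Re}(\omega e^{i\alpha})\Bigr)\in[0,1],\qquad|\omega|=1,
\end{equation}
the largest component in the direction $1$ of the second coordinate of a point of $S_0$ with $\lambda=\omega$. We have $\sigma(\bar\omega)=\sigma(\omega)$. For $0\le\theta\le\pi$ the interval $[\theta-\beta,\theta+\beta]$ contains $0$ if $\theta\le\beta$, and otherwise its point nearest to $2\pi\mathbb Z$ is $\theta-\beta$, because $\theta-\beta\le2\pi-(\theta+\beta)$. Hence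
\begin{equation}\label{eq:sigma}
\sigma(e^{i\theta})=
\begin{cases}
1, & 0\le\theta\le\beta,\\
\cos(\theta-\beta), & \beta\le\theta\le\beta+\frac\pi2,\\
0, & \beta+\frac\pi2\le\theta\le\pi.
\end{cases}
\end{equation}
Take $\beta=\pi/4$. Then $\sigma(\omega)\le(1+\operatorname{Re}\omega)/\sqrt2$: for $\theta\le\pi/4$ the right side is at least $\frac1{\sqrt2}+\frac12>1$, in the middle range $\cos(\theta-\frac\pi4)=(\cos\theta+\sin\theta)/\sqrt2$, and in the last range the right side is nonnegative. Let $(0,y)=\sum_i\mu_i(\lambda_i,\lambda_ie^{i\alpha_i}h_i)$ be a convex combination of points of $S_0$ and write $y=\eta|y|$ with $|\eta|=1$. Because the majorant is affine in $\omega$, it can be averaged: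
\[
|y|=\sum_i\mu_ih_i\operatorname{Re}(\bar\eta\lambda_ie^{i\alpha_i})\le\sum_i\mu_i\,\sigma(\bar\eta\lambda_i)\le\frac1{\sqrt2}\Bigl(1+\operatorname{Re}\Bigl(\bar\eta\sum_i\mu_i\lambda_i\Bigr)\Bigr)=\frac1{\sqrt2}.
\]
So $|y^2|\le\frac12=\sin^2\beta$ on $K_0\cap\{\lambda=0\}$.

\subsection*{The answer from the maximum principle}
We look for a holomorphic function $\Theta$ on the closed disc such that $\Theta(\lambda)$ is a value of $y^2$ above each $|\lambda|=1$ and $|\Theta(0)|$ is large. The function $\lambda^2$ is admissible but vanishes at $0$. We compose it with an automorphism of the disc that moves $0$ and turns boundary points by an angle at most $2\beta$.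

\begin{lemma}\label{lem:blaschke}
Let $0<\beta<\pi/2$, $s=\sin\beta$ and $\Theta_s(\lambda)=\dfrac{\lambda^2+s}{1+s\lambda^2}$. Then $\Theta_s$ is holomorphic near $\overline{\mathbb D}$, $\Theta_s(0)=s$, and for every $|\lambda|=1$ there is $\alpha\in[-\beta,\beta]$ with $\Theta_s(\lambda)=(\lambda e^{i\alpha})^2$.
\end{lemma}

\begin{proof}
The poles satisfy $|\lambda|^2=1/s>1$. For $|\lambda|=1$ we have $\lambda^2+s=\lambda^2\,\overline{(1+s\lambda^2)}$, so $\Theta_s(\lambda)=\lambda^2e^{2i\alpha}$ with $\alpha=-\operatorname{Arg}(1+s\lambda^2)$. The point $1+s\lambda^2$ lies on the circle of radius $s$ about $1$, which is seen from the origin under angles of modulus at most $\arcsin s=\beta$.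
\end{proof}

For $F\in\mathbb C[\lambda,w]$, the maximum principle for $\lambda\mapsto F(\lambda,\Theta_s(\lambda))$ and the lemma give
\[
|F(0,s)|\le\max_{|\lambda|=1}|F(\lambda,\Theta_s(\lambda))|\le\max_{(\lambda,y)\in K_0}|F(\lambda,y^2)|.
\]
Thus $F(\lambda,y^2)\mapsto F(0,s)$ is a multiplicative functional on $\mathbb C[\lambda,y^2]$, bounded for the supremum norm on $K_0$, which sends $\lambda$ to $0$ and $y^2$ to $\sin\beta$. For $\beta=\pi/4$ this value is $1/\sqrt2$, whereas no point of $K_0$ with $\lambda=0$ gives more than $1/2$. There is no contradiction: the disc $\{(\lambda,\Theta_s(\lambda))\}$ lives in the $(\lambda,w)$-plane, and it is not of the form $\{(\lambda,y(\lambda)^2)\}$ with $y$ holomorphic, since $\Theta_s$ has the simple zeros $\pm i\sqrt s$ in $\mathbb D$.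

\subsection*{The obstruction}
This is not yet a counterexample. A character over $0$ must vanish on the linear functional $y$, and then it vanishes on $y^2$. We therefore replace the scalar $y$ by a function $y\in L_p(0,\infty)$, the number $h\in[0,1]$ by a nonnegative function of norm at most $1$, and $y^2$ by $q(y)=\int y^p$. Three things have to be proved. The convexity bound must survive (Section~\ref{sec:space}). The bounded holomorphic functions invariant under rearrangements of $y$ must depend only on $\lambda$ and $q$, so that the maximum principle applies to all of them (Section~\ref{sec:inv}). The resulting character of the invariant algebra must extend to a character of the whole algebra that vanishes on $X^*$ (Sections~\ref{sec:avg} and~\ref{sec:char}).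

\section{The spaces $X_{p,\beta}$ and the cluster set of $q$}\label{sec:space}

Let $p\ge2$ be an integer, $\frac1p+\frac1{p'}=1$, $Y=L_p(0,\infty)$ and $q(y)=\int_0^\infty y^p$. By H\"older's inequality $\hat q(y_1,\dots,y_p)=\int y_1\cdots y_p$ is bounded, so $q$ is a continuous $p$-homogeneous polynomial, and $|q(y)|\le\|y\|_p^p$. Theorem~\ref{thm:main} needs $p=2$; larger $p$ give the examples in Theorem~\ref{thm:more}(c). Let $Y^+_1=\{h\in Y:h\ge0,\ \|h\|_p\le1\}$, fix $0<\beta<\pi/2$, and put, in $\mathbb C\oplus Y$,
\[
S=\{(\lambda,\lambda e^{i\alpha}h):\ |\lambda|=1,\ |\alpha|\le\beta,\ h\in Y_1^+\},\qquad K=\overline{\operatorname{conv}}\,S.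
\]

\begin{lemma}\label{lem:norm}
The set $K$ is the closed unit ball of an equivalent norm on $\mathbb C\oplus Y$. Moreover $(0,ch)\in K$ for all $h\in Y_1^+$, both for $c=\frac12$ and for $c=\sin\beta$.
\end{lemma}

\begin{proof}
The set $S$ is invariant under unimodular scalars, so $K$ is closed, convex and balanced, and $|\lambda|\le1$, $\|y\|_p\le1$ on $K$. For $h\in Y_1^+$, the point $(0,\frac12h)$ is the midpoint of $(1,h)$ and $(-1,0)$, and $(0,(\sin\beta)h)$ is the midpoint of $(i,ie^{-i\beta}h)$ and $(-i,-ie^{i\beta}h)$, since $\frac i2(e^{-i\beta}-e^{i\beta})=\sin\beta$; all four points are in $S$. If $\|y\|_p\le1$, write $y=h_1-h_2+ih_3-ih_4$ with $h_j\in Y_1^+$, the positive and negative parts of $\operatorname{Re}y$ and $\operatorname{Im}y$. The average of the four points $(0,\frac12h_1)$, $(0,-\frac12h_2)$, $(0,\frac i2h_3)$, $(0,-\frac i2h_4)$ of $K$ is $(0,y/8)$. Also $(\lambda,0)\in K$ for $|\lambda|\le1$. Taking midpoints, $K\supseteq\{|\lambda|\le\frac12,\ \|y\|_p\le\frac1{16}\}$. A closed, convex, balanced, bounded neighborhood of $0$ is the closed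 unit ball of its Minkowski functional, which is an equivalent norm.
\end{proof}

Let $X=X_{p,\beta}$ be $\mathbb C\oplus Y$ with this norm, and $A=\mathcal H^\infty(B_X)$. The space $X$ is separable and reflexive, and for $p=2$ it is isomorphic to a separable infinite dimensional Hilbert space, hence to $\ell_2$. We regard $\lambda$ and $q$ as functions on $X$. Every $x^*\in X^*$ has the form
\begin{equation}\label{eq:dual}
x^*=c\lambda+x^*_v,\qquad x_v^*(\lambda,y)=\int_0^\infty yv,\qquad c\in\mathbb C,\ v\in L_{p'}(0,\infty).
\end{equation}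

\begin{lemma}\label{lem:lower}
$R_{\mathrm{cl}}(q)\ge\max(2^{-p},\sin^p\beta)$.
\end{lemma}

\begin{proof}
Let $h_n=\mathbf 1_{[n,n+1)}\in Y_1^+$. Then $|\int h_nv|\le\|v\mathbf 1_{[n,n+1)}\|_{p'}\to0$ for $v\in L_{p'}$. With $c$ as in Lemma~\ref{lem:norm}, the points $(1-\frac1n)(0,ch_n)$ lie in $B_X$ and tend weakly to $0$, and $q$ tends to $c^p$ along them.
\end{proof}

For the upper bound we run the convexity argument of Section~\ref{sec:model} at each point $\tau\in(0,\infty)$. There we used $h_i\le1$. Now the values $h_i(\tau)$ are unbounded and only $\int h_i^p\le1$ is known, so H\"older's inequality has to separate $h_i$ from $\sigma$. This is why the power $\sigma^{p'}$, rather than $\sigma$, needs an affine majorant.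

\begin{lemma}\label{lem:upper}
Let $\sigma$ be as in \eqref{eq:sigmadef}. Suppose $a,b\ge0$ and $\sigma(\omega)^{p'}\le a+b\operatorname{Re}\omega$ for all $|\omega|=1$. Then $\|y\|_p^p\le(a+b|\lambda|)^{p-1}$ for all $(\lambda,y)\in K$, and $R_{\mathrm{cl}}(q)\le a^{p-1}$.
\end{lemma}

\begin{proof}
Both sides of the first inequality are continuous, so we may take $(\lambda,y)\in\operatorname{conv}S$, say $\lambda=\sum_i\mu_i\lambda_i$ and $y=\sum_i\mu_i\lambda_ie^{i\alpha_i}h_i$ with $\mu_i\ge0$, $\sum_i\mu_i=1$. Fix $\tau$ with $y(\tau)\ne0$ and put $\eta=y(\tau)/|y(\tau)|$. Since $h_i(\tau)\ge0$, H\"older's inequality with weights $\mu_i$ gives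
\begin{align*}
|y(\tau)|&=\sum_i\mu_i\operatorname{Re}(\bar\eta\lambda_ie^{i\alpha_i})h_i(\tau)\le\sum_i\mu_i\,\sigma(\bar\eta\lambda_i)h_i(\tau)\\
&\le\Bigl(\sum_i\mu_i\,\sigma(\bar\eta\lambda_i)^{p'}\Bigr)^{1/p'}\Bigl(\sum_i\mu_ih_i(\tau)^p\Bigr)^{1/p}.
\end{align*}
By hypothesis $\sum_i\mu_i\sigma(\bar\eta\lambda_i)^{p'}\le a+b\operatorname{Re}(\bar\eta\lambda)\le a+b|\lambda|$. Since $p/p'=p-1$, we get $|y(\tau)|^p\le(a+b|\lambda|)^{p-1}\sum_i\mu_ih_i(\tau)^p$, and integration gives the first claim because $\int\sum_i\mu_ih_i^p\le1$. If $(\lambda_\gamma,y_\gamma)\to0$ weakly in $B_X$, then $\lambda_\gamma\to0$ and $|q(y_\gamma)|\le(a+b|\lambda_\gamma|)^{p-1}\to a^{p-1}$.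
\end{proof}

Both restrictions in the definition of $S$ are needed. If $h$ were allowed to be any element of the unit ball of $Y$, or if $\beta$ were $\pi/2$, then $(0,h_n)$ would lie in $K$, and $\operatorname{Cl}(q,0)$ and $\operatorname{Sp}(q,0)$ would both be the closed unit disc.

\section{Averaging over rearrangements}\label{sec:avg}

For $n\ge0$ let $I_{n,l}=[l2^{-n},(l+1)2^{-n})$, $0\le l<4^n$. These intervals partition $[0,2^n)$: as $n$ grows, the mesh becomes finer and the covered region larger. Let $G_n$ be the group of maps of $[0,\infty)$ that permute the $I_{n,l}$ by translations and are the identity off $[0,2^n)$; it is isomorphic to the symmetric group on $4^n$ letters. Each $I_{n,l}$ is a union of two intervals of level $n+1$, so $G_n\subset G_{n+1}$. Put $G=\bigcup_nG_n$ and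
\[
(gy)(\tau)=y(g^{-1}\tau),\qquad g(\lambda,y)=(\lambda,gy).
\]
The maps $g$ preserve Lebesgue measure, so $gY_1^+=Y_1^+$, $gS=S$ and $gK=K$. Thus $G$ acts on $X$ by linear isometries, and $\lambda$ and $q$ are $G$-invariant. Let $A^G$ be the subalgebra of all $f\in A$ with $f\circ g=f$ for all $g\in G$.

We need a projection of $A$ onto $A^G$. We average over the finite groups $G_n$ and pass to the limit along a fixed nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$, which spares us the question whether the averages converge:
\[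
E_nf(x)=\frac1{|G_n|}\sum_{g\in G_n}f(gx),\qquad Ef(x)=\lim_{\mathcal U}E_nf(x)\qquad(f\in A,\ x\in B_X).
\]

\begin{lemma}\label{lem:E}
The map $E$ is linear from $A$ to $A^G$, and
\begin{enumerate}
\item[(i)] $E1=1$, and $E(fa)=fE(a)$ for $f\in A^G$, $a\in A$;
\item[(ii)] $E(x_v^*a)=0$ for $v\in L_{p'}(0,\infty)$, $a\in A$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each $E_nf$ is holomorphic and bounded by $\|f\|$, so $|Ef|\le\|f\|$. Let $L$ be a complex line and $D=L\cap B_X$. By Montel's theorem the holomorphic functions on $D$ bounded by $\|f\|$ form a compact set for locally uniform convergence. The $\mathcal U$-limit of $(E_nf|_D)$ in this set is holomorphic, and it equals $Ef|_D$ since evaluations are continuous. By (F2), $Ef\in A$. If $g\in G_k$ and $n\ge k$, then $g\in G_n$ and $(E_nf)\circ g=E_nf$, so $Ef\in A^G$ by (F5). Linearity and (i) hold for each $E_n$ and pass to the limit.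

(ii) We have $|E_n(x_v^*a)(\lambda,y)|\le\|a\|\,N_n(y,v)$, where $N_n(y,v)=|G_n|^{-1}\sum_{g\in G_n}|\int(gy)v|$, so it suffices to show $N_n(y,v)\to0$. The function $N_n$ is subadditive in each variable and $N_n(y,v)\le\|y\|_p\|v\|_{p'}$ uniformly in $n$. By density we may therefore assume that $y$ and $v$ are bounded and supported in $[0,2^k)$. Let $n\ge k$. As $g$ runs over $G_n$, the interval $g^{-1}I_{n,l}$ runs equally often over the $4^n$ intervals of level $n$, so the average of $\int_{I_{n,l}}|gy|=\int_{g^{-1}I_{n,l}}|y|$ is $4^{-n}\|y\|_1$. The interval $[0,2^k)$ consists of $2^{k+n}$ intervals of level $n$. Hence $N_n(y,v)\le\|v\|_\infty2^{k+n}4^{-n}\|y\|_1=2^{k-n}\|v\|_\infty\|y\|_1\to0$.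
\end{proof}

Part (ii) removes the obstruction found in $\mathbb C^2$: the averaging $E$ annihilates the whole ideal generated by the functionals $x_v^*$, while it fixes $q$. The proof uses that a typical rearrangement carries most of $y$ away from the support of $v$, which needs infinite measure.

\section{Invariant polynomials}\label{sec:inv}

The choice of $(0,\infty)$ with Lebesgue measure is made for this section. On $\ell_p$ the permutation invariant polynomials include $\sum_ny_n^k$ for every integer $k\ge p$. On $L_p(0,1)$ the rearrangement invariant polynomials include $\int y^k$ for $1\le k\le p$, among them a linear functional. On $L_p(0,\infty)$ one can concentrate mass on small sets, which rules out $k>p$, and spread it over large sets, which rules out $k<p$.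

\begin{proposition}\label{prop:inv}
Let $R$ be a continuous $G$-invariant $d$-homogeneous polynomial on $Y$, $d\ge1$. If $p\nmid d$, then $R=0$. If $d=pt$, then $R=c\,q^t$ for some $c\in\mathbb C$.
\end{proposition}

We fix notation. By (F1), $\hat R$ is $G$-invariant, and $|\hat R(y_1,\dots,y_d)|\le C\prod_k\|y_k\|_p$ for some $C$. Let $e^r_l=\mathbf 1_{I_{r,l}}$, $0\le l<4^r$; the group $G_r$ induces all permutations of these functions. A tuple $(l_1,\dots,l_d)$ defines a partition of $\{1,\dots,d\}$, its \emph{pattern}, in which $k$ and $k'$ are in the same block when $l_k=l_{k'}$. Let $\nu=(\nu_1,\dots,\nu_t)$, $\sum_j\nu_j=d$, be the unordered list of block sizes. Two tuples with the same $\nu$ differ by a permutation of the $d$ places and a permutation of the $4^r$ indices. By symmetry and invariance, $\hat R(e^r_{l_1},\dots,e^r_{l_d})$ depends only on $r$ and $\nu$; call it $c_r(\nu)$. A \emph{step function of level $n$} is a linear combination of the $e^n_l$. Step functions are dense in $Y$, since they approximate compactly supported continuous functions. If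 $y$ has level $n$ and $r\ge n$, then $y=\sum_{l<2^{n+r}}a_le_l^r$ with $|a_l|\le\|y\|_\infty$, and
\begin{equation}\label{eq:expand}
R(y)=\sum_{l_1,\dots,l_d<2^{n+r}}a_{l_1}\cdots a_{l_d}\,\hat R(e^r_{l_1},\dots,e^r_{l_d}).
\end{equation}
The left side does not depend on $r$, and we let $r\to\infty$.

\subsection*{The case $p=d=2$}
Here \eqref{eq:expand} reads $R(y)=c_r(2)\sum_la_l^2+c_r(1,1)\sum_{l\ne l'}a_la_{l'}$. Let $r\ge1$ and let $u_1,u_2$ be the indicators of the two halves of $[0,2^r)$. Each is a sum of $4^r/2$ functions $e^r_l$ and $\|u_1\|_2\|u_2\|_2=2^{r-1}$, so $(4^r/2)^2|c_r(1,1)|=|\hat R(u_1,u_2)|\le C2^{r-1}$, that is, $|c_r(1,1)|\le2C\,2^{-3r}$. The second sum has at most $2^{2(n+r)}$ terms, so its contribution is $O(2^{-r})$. The first term is $2^rc_r(2)\,q(y)$, and $2^r|c_r(2)|\le C$. Along a subsequence $2^rc_r(2)\to c$, and $R(y)=cq(y)$. In general a block of size $\nu_j<p$ must again be spread over many intervals; if $\nu_j>1$, its $\nu_j$ arguments must at the same time be kept on a common interval, and random unimodular coefficients achieve this.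

\begin{proof}[Proof of Proposition~\ref{prop:inv}]
\emph{Step 1: for $4^r\ge d$ and $C'=C(2d)^d$,}
\begin{equation}\label{eq:cbound}
|c_r(\nu)|\le C'\,2^{-rd/p}\prod_{j:\,\nu_j<p}4^{-r(1-\nu_j/p)}.
\end{equation}
Let $M_j=1$ if $\nu_j\ge p$ and $M_j=\lfloor4^r/t\rfloor$ if $\nu_j<p$. Since $4^r\ge t$, there are disjoint sets $\Lambda_1,\dots,\Lambda_t\subseteq\{0,\dots,4^r-1\}$ with $|\Lambda_j|=M_j$. Let $\varepsilon^{(j,k)}_l$, for $1\le j\le t$, $l\in\Lambda_j$, $1\le k<\nu_j$, be independent and uniformly distributed on the unit circle, and put $\varepsilon_l^{(j,\nu_j)}=\prod_{k<\nu_j}\overline{\varepsilon_l^{(j,k)}}$, which is $1$ if $\nu_j=1$. Define the $d$ random functions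
\[
u_{j,k}=\sum_{l\in\Lambda_j}\varepsilon_l^{(j,k)}e^r_l\qquad(1\le j\le t,\ 1\le k\le\nu_j),\qquad\|u_{j,k}\|_p=(M_j2^{-r})^{1/p}.
\]
Expand $\hat R$ at these $d$ functions. A term is given by indices $l_{j,k}\in\Lambda_j$, and with $l_j=l_{j,\nu_j}$ its coefficient is
\[
\prod_{j=1}^t\prod_{k<\nu_j}\varepsilon^{(j,k)}_{l_{j,k}}\,\overline{\varepsilon^{(j,k)}_{l_j}}.
\]
The factors for different $(j,k)$ are independent; such a factor equals $1$ if $l_{j,k}=l_j$ and has expectation $0$ otherwise. So in the expectation only the terms survive in which all indices chosen in the same $\Lambda_j$ coincide. There are $M_1\cdots M_t$ of them, each has coefficient $1$, and each has block sizes $\nu$ because the $\Lambda_j$ are disjoint. Therefore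
\[
M_1\cdots M_t\,|c_r(\nu)|\le C\prod_j(M_j2^{-r})^{\nu_j/p},\quad\text{so}\quad|c_r(\nu)|\le C2^{-rd/p}\prod_jM_j^{\nu_j/p-1}.
\]
The factors with $\nu_j\ge p$ equal $1$. For $\nu_j<p$ we have $M_j\ge4^r/(2t)$, so $M_j^{\nu_j/p-1}\le2t\cdot4^{-r(1-\nu_j/p)}$. This proves \eqref{eq:cbound}, since $(2t)^t\le(2d)^d$.

\emph{Step 2: only blocks of size $p$ contribute.} Let $y$ be a step function of level $n$ and group the terms of \eqref{eq:expand} by pattern; the number of patterns depends only on $d$. A pattern with block sizes $\nu_1,\dots,\nu_t$ belongs to at most $2^{(n+r)t}$ tuples. Since $2^{rt}2^{-rd/p}=\prod_j2^{r(1-\nu_j/p)}$, its contribution is by \eqref{eq:cbound} at most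
\[
C'2^{nt}\|y\|_\infty^d\prod_j2^{r(1-\nu_j/p)}\prod_{j:\,\nu_j<p}2^{-2r(1-\nu_j/p)}=C'2^{nt}\|y\|_\infty^d\prod_j2^{-r|1-\nu_j/p|}.
\]
This tends to $0$ as $r\to\infty$ unless all $\nu_j$ equal $p$. If $p\nmid d$, no pattern has this form, so $R$ vanishes on step functions and $R=0$ by density.

\emph{Step 3: the case $d=pt$.} Let $\nu=(p,\dots,p)$. There are $\kappa=d!/(p!^{\,t}\,t!)$ patterns with these block sizes, and each contributes $c_r(\nu)\sum a_{l_1}^p\cdots a_{l_t}^p$, summed over distinct $l_1,\dots,l_t<2^{n+r}$. By Step 2,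
\[
R(y)=\kappa\,c_r(\nu)2^{rt}\cdot2^{-rt}\!\!\sum_{l_1,\dots,l_t\text{ distinct}}\!\!a_{l_1}^p\cdots a_{l_t}^p+o(1).
\]
The sum over all tuples gives $(2^{-r}\sum_la_l^p)^t=q(y)^t$. At most $t^22^{(n+r)(t-1)}$ tuples have a repeated index, so dropping the word ``distinct'' changes the second factor by at most $2^{-rt}t^22^{(n+r)(t-1)}\|y\|_\infty^d\to0$. The numbers $\kappa c_r(\nu)2^{rt}$ do not depend on $y$ and are bounded by $\kappa C'$, by \eqref{eq:cbound}. Along a subsequence they converge to some $c$, and $R(y)=cq(y)^t$ for all step functions $y$, hence for all $y\in Y$.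
\end{proof}

For $p=2$ every block has $\nu_j=1$ or $M_j=1$, and then every coefficient in Step 1 equals $1$; the randomness matters only for $p\ge3$.

\begin{corollary}\label{cor:inv}
Let $f\in A^G$ have Taylor series $\sum_mP_m$. For each $m$ there is a unique $F_m^f\in\mathbb C[\lambda,w]$ with $P_m(\lambda,y)=F_m^f(\lambda,q(y))$ on $X$.
\end{corollary}

\begin{proof}
For $g\in G$ we have $f=f\circ g=\sum_mP_m\circ g$, so $P_m\circ g=P_m$ by uniqueness in (F3). By (F1), $P_m(\lambda,y)=\sum_{j=0}^m\lambda^jR_{m-j}(y)$ with $R_{m-j}(y)=\binom mj\hat P_m((1,0)^j,(0,y)^{m-j})$. Each $R_{m-j}$ is a continuous $(m-j)$-homogeneous polynomial on $Y$, and it is $G$-invariant because $G$ fixes $(1,0)$. It is a constant if $j=m$, and Proposition~\ref{prop:inv} applies if $j<m$. Uniqueness holds because $(\lambda,y)\mapsto(\lambda,q(y))$ maps $X$ onto $\mathbb C^2$.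
\end{proof}

\section{Characters over the origin}\label{sec:char}

\begin{proposition}\label{prop:char}
Let $\Theta$ be holomorphic near $\overline{\mathbb D}$, and suppose that for every $|\lambda|=1$ there is $y\in Y$ with $(\lambda,y)\in K$ and $q(y)=\Theta(\lambda)$. Then there is $\varphi\in\mathcal M_X$ with $\Pi(\varphi)=0$ and $\varphi(q)=\Theta(0)$. In particular $\operatorname{Sp}(q,0)\supseteq\{|w|\le|\Theta(0)|\}$.
\end{proposition}

\begin{proof}
Put $w_*=\Theta(0)$.

\emph{Step 1: characters of $A^G$.} Let $f\in A^G$, $f=\sum_mP_m$. The maximum principle for $\lambda\mapsto F^f_m(\lambda,\Theta(\lambda))$, the hypothesis on $\Theta$, and Cauchy's estimate give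
\[
|F^f_m(0,w_*)|\le\max_{|\lambda|=1}|F_m^f(\lambda,\Theta(\lambda))|\le\sup_K|P_m|=\sup_{B_X}|P_m|\le\|f\|.
\]
We would like to evaluate $f$ at ``the point with $\lambda=0$, $q=w_*$'' by summing these numbers. The estimate bounds them without making them summable, so we first dilate. For $0<\rho<1$ the series
\[
\psi_\rho(f)=\sum_{m\ge0}\rho^mF_m^f(0,w_*)
\]
converges absolutely. By (F3) and the uniqueness in Corollary~\ref{cor:inv}, $f\mapsto F^f_m$ is linear and $F_m^{ff'}=\sum_{j+k=m}F_j^fF_k^{f'}$. Multiplying absolutely convergent series gives $\psi_\rho(ff')=\psi_\rho(f)\psi_\rho(f')$. For $f=1,\lambda,q$ the only nonzero polynomials $F^f_m$ are $F_0^1=1$, $F_1^\lambda=\lambda$, $F_p^q=w$. So $\psi_\rho\colon A^G\to\mathbb C$ is a unital algebra homomorphism with $\psi_\rho(\lambda)=0$ and $\psi_\rho(q)=\rho^pw_*$.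

\emph{Step 2: extension to $A$.} We need a character of $A$ that extends $\psi_\rho$ and vanishes on $X^*$. By (F4) it is enough that the ideal $\mathcal I_\rho$ of $A$ generated by $\ker\psi_\rho$ and $X^*$ be proper, and $E$ reduces this to a statement in $A^G$. Suppose $1\in\mathcal I_\rho$. By \eqref{eq:dual} and $\lambda\in\ker\psi_\rho$ there is a finite representation
\[
1=\sum_if_ia_i+\sum_jx^*_{v_j}a'_j,\qquad f_i\in\ker\psi_\rho\subset A^G,\quad a_i,a'_j\in A,\quad v_j\in L_{p'}.
\]
Applying $E$ and Lemma~\ref{lem:E} gives $1=\sum_if_iE(a_i)$ with $E(a_i)\in A^G$, and applying $\psi_\rho$ gives $1=0$. So $\mathcal I_\rho\subseteq\ker\varphi_\rho$ for some $\varphi_\rho\in\mathcal M_X$. Then $\Pi(\varphi_\rho)=0$, and $\varphi_\rho(q)=\rho^pw_*$ because $q-\rho^pw_*\in\ker\psi_\rho$.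

\emph{Step 3: the limit.} A cluster point $\varphi$ of $(\varphi_\rho)$ in $\mathcal M_X$ as $\rho\to1$ satisfies $\Pi(\varphi)=0$ and $\varphi(q)=w_*$. The last assertion follows from Lemma~\ref{lem:basic}(iii).
\end{proof}

\begin{corollary}\label{cor:sp}
On $X_{2,\beta}$ we have $R_{\mathrm{sp}}(q)\ge\sin\beta$. On $X_{p,\pi/p}$, $p\ge3$, we have $R_{\mathrm{sp}}(q)\ge1$.
\end{corollary}

\begin{proof}
Let $h=\mathbf 1_{[0,1)}$. For $|\lambda|=1$ and $|\alpha|\le\beta$ we have $(\lambda,\lambda e^{i\alpha}h)\in S$ and $q(\lambda e^{i\alpha}h)=(\lambda e^{i\alpha})^p$. For $p=2$ take $\Theta=\Theta_s$ from Lemma~\ref{lem:blaschke}. For $p\ge3$ the angle $\beta=\pi/p$ is less than $\pi/2$; take $\Theta\equiv1$. Given $\lambda=e^{i\theta}$, the interval $[p\theta-\pi,p\theta+\pi]$ contains a multiple of $2\pi$, so there is $|\alpha|\le\pi/p$ with $(\lambda e^{i\alpha})^p=1$.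
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $p=p'=2$. Lemma~\ref{lem:lower} and Corollary~\ref{cor:sp} give $R_{\mathrm{cl}}(q)\ge\sin^2\beta$ and $R_{\mathrm{sp}}(q)\ge\sin\beta$. We choose $\beta$ so that Lemma~\ref{lem:upper} applies with $a=\sin^2\beta$; this determines the cluster set exactly. By \eqref{eq:sigma}, $\sigma(i)^2=\sin^2\beta$, so with this $a$ the function $\theta\mapsto a+b\cos\theta-\cos^2(\theta-\beta)$ must have a local minimum at $\theta=\pi/2$. Its derivative there is $-b+2\sin\beta\cos\beta$, which forces $b=2\sin\beta\cos\beta$. At $\omega=-1$ we need $a\ge b$, that is, $\tan\beta\ge2$. We take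
\[
\beta=\arctan2,\qquad\sin\beta=2/\sqrt5,\qquad\cos\beta=1/\sqrt5,\qquad a=b=4/5 .
\]

\begin{lemma}\label{lem:claim}
For $\beta=\arctan2$ we have $\sigma(\omega)^2\le\frac45(1+\operatorname{Re}\omega)$ for all $|\omega|=1$.
\end{lemma}

\begin{proof}
By symmetry let $\omega=e^{i\theta}$, $0\le\theta\le\pi$, and use \eqref{eq:sigma}. If $\theta\le\beta$, then $\frac45(1+\cos\theta)\ge\frac45(1+\frac1{\sqrt5})>1$, since $\frac1{\sqrt5}>\frac14$. If $\theta\ge\beta+\frac\pi2$, then $\sigma=0$. Let $\beta\le\theta\le\beta+\frac\pi2$. Then $5\sigma^2=(\cos\theta+2\sin\theta)^2=4-3\cos^2\theta+4\sin\theta\cos\theta$, and the claim $5\sigma^2\le4+4\cos\theta$ is equivalent to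
\[
\cos\theta\,(4\sin\theta-3\cos\theta-4)\le0 .
\]
If $\cos\theta\ge0$, the bracket is at most $4\sin\theta-4\le0$. If $\cos\theta=-c<0$, we need $4\sqrt{1-c^2}\ge4-3c$. Both sides are nonnegative for $0<c\le1$, and squaring turns the inequality into $25c^2\le24c$, that is, $c\le24/25$. This holds because $\theta\le\beta+\frac\pi2$ gives $c\le\sin\beta=2/\sqrt5$, and $(2/\sqrt5)^2=500/625<576/625$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X=X_{2,\arctan2}$, which is isomorphic to $\ell_2$. Lemmas~\ref{lem:upper} and~\ref{lem:claim} give $R_{\mathrm{cl}}(q)\le4/5$, Lemma~\ref{lem:lower} gives $R_{\mathrm{cl}}(q)\ge\sin^2\beta=4/5$, and Corollary~\ref{cor:sp} gives $R_{\mathrm{sp}}(q)\ge2/\sqrt5$. The statement follows from Lemma~\ref{lem:basic}(iii), and $2/\sqrt5=\sqrt{4/5}>4/5$.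
\end{proof}

\begin{remark}
Let $4/5<|w|\le2/\sqrt5$. By Lemma~\ref{lem:upper}, $|q|\le\frac45(1+|\lambda|)$ on $B_X$, so $|q-w|+|\lambda|\ge|w|-\frac45>0$ on $B_X$. Yet $(q-w)a+\lambda a'=1$ has no solution $a,a'\in\mathcal H^\infty(B_X)$, since a character over $0$ with $\varphi(q)=w$ annihilates the left side. By the lower bound, such a character is not in the closure of $\delta(B_X)$.
\end{remark}

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

\subsection*{(a) Direct sums}
Here $B_W=B_X\times B_Z$, $W^*=X^*\oplus_1Z^*$ and $W^{**}=X\oplus_\infty Z^{**}$, so $\|(0,z^{**})\|=\|z^{**}\|$. The product form of the ball lets us freeze the second variable. Let $\varphi\in\mathcal M_X$ lie over $0$ with $\varphi(q)=2/\sqrt5$, and choose by Goldstine's theorem a net $(z_\gamma)\subset B_Z$ with $z_\gamma\to z^{**}$ weak-star. The map $f\mapsto f(\cdot,z_\gamma)$ is a unital homomorphism from $\mathcal H^\infty(B_W)$ to $\mathcal H^\infty(B_X)$, so $\varphi_\gamma(f)=\varphi(f(\cdot,z_\gamma))$ is a character. For $(x^*,z^*)\in W^*$ we get $\varphi_\gamma((x^*,z^*))=\varphi(x^*+z^*(z_\gamma))=z^*(z_\gamma)$,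 that is, $\Pi(\varphi_\gamma)=(0,z_\gamma)$; also $\varphi_\gamma(\tilde q)=2/\sqrt5$. A cluster point of $(\varphi_\gamma)$ in $\mathcal M_W$ lies over $(0,z^{**})$, so $2/\sqrt5\in\operatorname{Sp}(\tilde q,(0,z^{**}))$. On the other hand, if $(x_\gamma,z'_\gamma)\in B_W$ tends weak-star to $(0,z^{**})$, then $x_\gamma\to0$ weakly in $X$, so every element of $\operatorname{Cl}(\tilde q,(0,z^{**}))$ belongs to $\operatorname{Cl}(q,0)$ and has modulus at most $4/5$.

Let $V$ have a complemented subspace isomorphic to an infinite dimensional Hilbert space $H$. Since $H$ contains $\ell_2$ as an orthogonal summand, $V\cong\ell_2\oplus Z_0\cong X\oplus Z_0$ for some $Z_0$. If $Z_0=0$, replace it by $\mathbb C$, which is possible because $\ell_2\cong\ell_2\oplus\mathbb C$. Transfer to $V$ the norm of $X\oplus_\infty Z_0$. The theorem then fails at the points $(0,z^{**})$, which are interior for $\|z^{**}\|<1$ and boundary points for $\|z^{**}\|=1$.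

\subsection*{(b) Subalgebras}
Let $\mathcal A\subseteq\mathcal H^\infty(B_X)$ be a subalgebra containing $1$, $X^*$ and $q$. The cluster set $\operatorname{Cl}(q,0)$ does not depend on the algebra. If $\varphi\in\mathcal M_X$ lies over $0$, then $\varphi|_{\mathcal A}$ is a continuous multiplicative linear functional, nonzero because $\varphi(1)=1$, vanishing on $X^*$, and with the same value at $q$. So the characters of $\mathcal A$ over $0$ still take at $q$ all values of modulus at most $2/\sqrt5$. The uniformly continuous functions in $\mathcal H^\infty(B_X)$ form such an algebra: products of bounded uniformly continuous functions are uniformly continuous, and continuous polynomials are Lipschitz on $B_X$.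

\subsection*{(c) The upper bound}
The idea is that a character over $0$ does not distinguish $P$ from $P\circ(I-T)$ when $T$ has finite rank, and that a suitable $T$ makes $x-Tx$ weakly small for all $x\in B_X$ at once. The price is the norm of $I-T$.

Recall that a Banach space has the \emph{approximation property} (AP) if for every compact set $\mathcal K$ and every $\varepsilon>0$ there is a finite rank operator $T'$ with $\|T'x-x\|\le\varepsilon$ on $\mathcal K$, and the \emph{metric approximation property} if $T'$ can be chosen with $\|T'\|\le1$. Two facts are needed: if the dual of a space has AP, then so does the space \cite[Theorem~1.e.7]{LT}; and a separable dual space with AP has the metric approximation property \cite[Theorem~1.e.15]{LT}. Let $X$ be separable and reflexive with AP. The dual of $X^*$ is $X$, which is separable with AP, so $X^*$ is separable with AP, and $X^*$ has the metric approximation property. A finite rank operator on $X^*$ has the form $T'x^*=\sum_jx^*(e_j)y_j^*$ with $y_j^*\in X^*$ and, by reflexivity, $e_j\in X$; thus $T'=T^*$ for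 $Tx=\sum_jy_j^*(x)e_j$, and $\|T\|=\|T'\|$. Consequently, for $x_1^*,\dots,x_n^*\in X^*$ and $\varepsilon>0$ there is a finite rank operator $T$ on $X$ with
\begin{equation}\label{eq:T}
\|T\|\le1,\qquad\|T^*x_i^*-x_i^*\|\le\varepsilon\quad(1\le i\le n).
\end{equation}

Let $P$ be $m$-homogeneous and $R>R_{\mathrm{cl}}(P)$. By Lemma~\ref{lem:basic}(ii) there are $x_1^*,\dots,x_n^*$ and $\varepsilon>0$ such that $|P(u)|<R$ whenever $u\in B_X$ and $|x_i^*(u)|<\varepsilon$ for all $i$. Take $T$ as in \eqref{eq:T}. For $x\in B_X$ the point $u=\frac12(x-Tx)$ has $\|u\|\le\|x\|<1$ and $|x_i^*(u)|=\frac12|(x_i^*-T^*x_i^*)(x)|<\varepsilon$. Hence $|P(x-Tx)|=2^m|P(u)|<2^mR$ on $B_X$. By (F1),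
\[
P(x-Tx)-P(x)=\sum_{k=1}^m\binom mk(-1)^k\sum_jy_j^*(x)\,\hat P\bigl(x^{m-k},(Tx)^{k-1},e_j\bigr).
\]
The functions $x\mapsto\hat P(x^{m-k},(Tx)^{k-1},e_j)$ are continuous polynomials, so the difference lies in the ideal of $\mathcal H^\infty(B_X)$ generated by $X^*$. If $\Pi(\varphi)=0$, then $\varphi(P)=\varphi(P\circ(I-T))$, and $|\varphi(P)|\le2^mR$ by (F4). Letting $R\downarrow R_{\mathrm{cl}}(P)$ gives $R_{\mathrm{sp}}(P)\le2^mR_{\mathrm{cl}}(P)$.

\begin{remark}\label{rem:hilbert}
The factor $2$ is the bound for $\|I-T\|$. In a Hilbert space take for $T$ the orthogonal projection onto the span of the vectors representing $x_1^*,\dots,x_n^*$. Then $\|I-T\|\le1$ and $x_i^*(x-Tx)=0$, so the argument with $u=x-Tx$ gives $R_{\mathrm{sp}}(P)\le R_{\mathrm{cl}}(P)$. By \eqref{eq:incl} and Lemma~\ref{lem:basic}(iii), $\operatorname{Cl}(P,0)=\operatorname{Sp}(P,0)$ for every continuous homogeneous polynomial $P$. The renorming in Theorem~\ref{thm:main} is therefore essential.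
\end{remark}

\subsection*{(c) The examples}
Let $m=p\ge3$, $\beta=\pi/p$, $X=X_{p,\beta}$ and $P=q$. We check that $X$ belongs to the class. It is infinite dimensional, separable and reflexive. The map $y\mapsto\sum_{n\ge0}(\int_n^{n+1}y)\,\mathbf 1_{[n,n+1)}$ is, by H\"older's inequality, a contractive projection of $Y$ onto a copy of $\ell_p$. So $Y\cong\ell_p\oplus Y_0$ for some $Y_0$, and $X\cong\mathbb C\oplus\ell_p\oplus Y_0\cong Y=L_p(0,\infty)$. The operators $y\mapsto\sum_{l<4^n}2^n(\int_{I_{n,l}}y)\,e^n_l$ have finite rank and norm at most $1$, and they fix every step function of level at most $n$. Hence they converge to the identity pointwise, and uniformly on compact sets. So $Y$ has AP, and AP is preserved by isomorphisms.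

Corollary~\ref{cor:sp} gives $R_{\mathrm{sp}}(q)\ge1$, and Lemma~\ref{lem:lower} gives $R_{\mathrm{cl}}(q)\ge2^{-p}>0$. For large $p$ the angle $\beta$ is small, so $\sigma(e^{i\theta})$ is close to $\max(0,\cos\theta)$, which lies below the chord $\frac12(1+\cos\theta)$. Precisely, for $|\alpha|\le\beta$,
\[
\cos(\theta+\alpha)\le\cos\theta+|\alpha|\le\max(0,\cos\theta)+\beta\le\tfrac12(1+\cos\theta)+\beta ,
\]
and the right side is positive, so it also majorizes $\sigma(e^{i\theta})$. Since $0\le\sigma\le1$ and $p'\ge1$,
\[
\sigma(\omega)^{p'}\le\sigma(\omega)\le\bigl(\tfrac12+\tfrac\pi p\bigr)+\tfrac12\operatorname{Re}\omega .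
\]
Lemma~\ref{lem:upper} gives $R_{\mathrm{cl}}(q)\le(\frac12+\frac\pi p)^{p-1}$. (This bound is smaller than $1$ exactly when $p\ge7$.) Therefore
\[
\bigl(\tfrac12+\tfrac\pi m\bigr)^{-(m-1)}\le c_m\le2^m\qquad(m\ge3),
\]
and the $m$-th root of the left side tends to $2$. This completes the proof of Theorem~\ref{thm:more}. \qed

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{problems}
\emph{Some problems concerning algebras of holomorphic functions},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.facm/1522202466}.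

\end{thebibliography}
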